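\title{Nilpotent Bousfield classes and the failure of the retract conjecture}

\begin{abstract}
Let $\mathbb B$ be the Bousfield lattice of $p$-local spectra, let $DL$ be the set of classes with $x^2=x$, and let $J$ be the set of classes strictly below the class of $H\mathbb F_p$. The retraction $r:\mathbb B\to DL$ induces a map $r_*:\mathbb B/J\to DL$, and the retract conjecture asserts that $r_*$ is an isomorphism. We show that $r_*$ is not injective, for every prime $p$. From modules over $MU_{(p)}$ we construct nonzero spectra $W_C$, one for each set $C$ of positive integers, such that $W_C\wedge W_D=0$ exactly when $C\cap D$ is infinite. The wedge of the spectra attached to the even and to the odd numbers has a class $x$ with $x^3=0$ and $x^2\neq0$, whereas every element of $J$ has square zero. The same family shows that the fiber of $r_*$ over $0$ has at least $2^{\aleph_0}$ elements, that there are nilpotent classes of every order, and that $r$ does not preserve countable joins, so that no other complete ideal can take the place of $J$.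
\end{abstract}

\section{The Bousfield lattice and the retract conjecture}\label{sec:lattice}

Fix a prime $p$ and let $\mathcal S_p$ be the stable homotopy category of $p$-local spectra. A spectrum $X$ defines a homology theory $Y\mapsto\pi_*(X\wedge Y)$, and the coarsest question about this theory is which spectra it fails to detect. The \emph{Bousfield class} $\langle X\rangle$ records the answer: it is the class of all spectra $Y$ with $X\wedge Y=0$. The collection $\mathbb B$ of Bousfield classes is a set, by a theorem of Ohkawa. It is ordered by reverse inclusion, so that a theory that detects more is larger: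
\[
\langle X\rangle\le\langle X'\rangle\iff \text{every $Y$ with $X'\wedge Y=0$ has $X\wedge Y=0$.}
\]
The least element is $0=\langle 0\rangle$ and the greatest is $\langle S^0\rangle$. Testing against $Y=S^0$ shows that $\langle X\rangle=0$ only for $X=0$. With this order $\mathbb B$ is a complete lattice whose joins are given by wedges, $\bigvee_\alpha\langle X_\alpha\rangle=\langle\bigvee_\alpha X_\alpha\rangle$.

The smash product gives $\mathbb B$ a commutative and associative product $\langle X\rangle\langle X'\rangle=\langle X\wedge X'\rangle$ with unit $\langle S^0\rangle$. The condition $X\wedge X'\wedge Y=0$ says that $X'\wedge Y$ lies in $\langle X\rangle$, and also that $X\wedge Y$ lies in $\langle X'\rangle$; hence the product is well defined and order-preserving in each variable. In particular $xy\le x$. The product distributes over arbitrary joins because smash products distribute over wedges. We use these rules without comment.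

The product $xy$ is a lower bound of $x$ and $y$, but in general it is not their meet. The two operations are reconciled on the set of idempotents
\[
DL=\{x\in\mathbb B: x^2=x\}.
\]
If $x,y\in DL$, then $xy\in DL$, and every $z\in DL$ below $x$ and $y$ satisfies $z=z^2\le xy$. A join $y$ of elements $y_\alpha\in DL$ lies in $DL$, since $y^2\ge y_\alpha^2=y_\alpha$ for all $\alpha$. So $DL$ is a lattice in which the meet is the product, and it distributes over all joins. It contains the class of every ring spectrum $A$, because the unit and the multiplication make $A$ a retract of $A\wedge A$. An arbitrary class is approximated from below by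
\[
r(x)=\bigvee\{y\in DL: y\le x\},
\]
the largest element of $DL$ below $x$. The map $r:\mathbb B\to DL$ is order-preserving and satisfies $r(y)=y$ for $y\in DL$. The problem treated here is to determine what $r$ forgets. It certainly forgets nilpotent classes.

\begin{lemma}\label{lem:nil}
If $x\in\mathbb B$ and $x^k=0$ for some $k\ge1$, then $r(x)=0$.
\end{lemma}

\begin{proof}
If $y\in DL$ and $y\le x$, then $y=y^k\le x^k=0$.
\end{proof}

There is a natural place to look for such classes. Let $H=H\mathbb F_p$ be the mod $p$ Eilenberg--MacLane spectrum and $h=\langle H\rangle\in DL$. The elements of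
\[
J=\{c\in\mathbb B: c<h\}
\]
are called \emph{strange} classes.

\begin{lemma}\label{lem:strange}
If $i,i'\in J$, then $ih=0$ and $ii'=0$. In particular every element of $J$ has square $0$.
\end{lemma}

\begin{proof}
Let $i=\langle X\rangle$. The spectrum $H\wedge X$ is an $H$-module, and every $H$-module is a wedge of suspensions of $H$. If $H\wedge X\neq0$, then $h=\langle H\wedge X\rangle\le\langle X\rangle=i$, which contradicts $i<h$. So $ih=0$, and $ii'\le ih=0$.
\end{proof}

Let $J'\subset\mathbb B$ be a nonempty down-set closed under arbitrary joins. Declare $x\sim y$ if $x\vee i=y\vee i'$ for some $i,i'\in J'$. This is a congruence for joins; the quotient $\mathbb B/J'$ consists of the classes $[x]$, with $[x]\vee[y]=[x\vee y]$, and $[x]\le[y]$ means $[x\vee y]=[y]$. The class of $0$ is $J'$ itself: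
\begin{equation}\label{eq:zeroclass}
[x]=[0]\iff x\in J'.
\end{equation}
Indeed, $x\vee i=i'$ forces $x\le i'$ and so $x\in J'$; conversely, if $x\in J'$ then $x\vee0=0\vee x$ with $0,x\in J'$. It is known that $J$ is such an ideal (it is a principal down-set closed under arbitrary joins), and it is known by work of Hovey and Palmieri that $r$ induces a well-defined map
\[
r_*:\mathbb B/J\to DL,\qquad r_*([x])=r(x).
\]
We take the following problem from \cite{retract}.

\begin{quote}
\textbf{Retract conjecture.} The map $r_*:\mathbb B/J\to DL$ is an isomorphism.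
\end{quote}

The map $r_*$ is surjective because $r$ fixes $DL$. Since $r(r(x))=r(x)$, it is injective if and only if $[x]=[r(x)]$ for all $x$. So the conjecture says that every Bousfield class is an idempotent up to a strange error. The classes nearest to hand agree with this. For $x\in DL$, for instance the class of a ring spectrum, we have $x=r(x)$. On the interval from $0$ to $h$, which consists of $h$ and the elements of $J$, the map $r$ fixes $h$ and sends $J$ to $0$ by Lemmas \ref{lem:nil} and \ref{lem:strange}, so there it does nothing but collapse $J$.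

The two lemmas also show where to test the conjecture. If $r_*$ is injective, then by \eqref{eq:zeroclass} and Lemma \ref{lem:nil} every nilpotent class lies in $J$, and by Lemma \ref{lem:strange} any two nilpotent classes have product $0$. A pair of classes $w,w'$ with $w^2=w'^2=0$ and $ww'\neq0$ therefore disproves the conjecture. We construct such pairs.

\section{Results}\label{sec:results}

Throughout, $\mathbb N=\{1,2,3,\dots\}$. For $C,D\subset\mathbb N$ we write $C\subset^*D$ if $C\setminus D$ is finite. The poset $P(\mathbb N)/\mathrm{fin}$ consists of the subsets of $\mathbb N$ modulo finite symmetric difference, ordered by $\subset^*$; its nonzero elements are represented by the infinite sets.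

\begin{theorem}\label{thm:main}
For every prime $p$, the map $r_*:\mathbb B/J\to DL$ is surjective but not injective. There is $x\in\mathbb B$ with $x^3=0$, $x^2\neq0$, $r(x)=0$ and $x\notin J$.
\end{theorem}

The counterexample comes from a family of spectra whose products are governed by intersections of sets.

\begin{theorem}\label{thm:family}
There are $p$-local spectra $W_C\neq0$, one for each $C\subset\mathbb N$, whose classes $w_C=\langle W_C\rangle$ have the following properties.
\begin{enumerate}
\item[(a)] $w_C\le w_D$ if and only if $D\subset^*C$.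
\item[(b)] $W_C\wedge W_D=0$ if and only if $C\cap D$ is infinite.
\item[(c)] If $C\cap D$ is finite, then $w_{C\cup D}\le w_Cw_D$.
\item[(d)] If $C$ is infinite, then $W_C\wedge W_C=0$, $r(w_C)=0$ and $H\wedge W_C=0$. Moreover, for $C$ infinite, $w_C\in J$ if and only if $\mathbb N\setminus C$ is finite.
\item[(e)] $[w_C]\le[w_D]$ in $\mathbb B/J$ if and only if $D\subset^*C$. So $r_*^{-1}(0)$ contains a copy of the opposite of the poset of nonzero elements of $P(\mathbb N)/\mathrm{fin}$; in particular it has at least $2^{\aleph_0}$ elements.
\item[(f)] For each $k\ge1$ there is $x\in\mathbb B$ with $x^k\neq0$, $x^{k+1}=0$ and $r(x)=0$.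
\end{enumerate}
\end{theorem}

By part (d), even a class of square $0$ need not be strange: take for $C$ the even numbers. One might respond by enlarging $J$. The last theorem says that this cannot succeed.

\begin{theorem}\label{thm:joins}
The map $r$ does not preserve countable joins: there are countably many classes with $r=0$ whose join is a nonzero element of $DL$. Consequently, if $J'\subset\mathbb B$ is any nonempty down-set closed under arbitrary joins such that $r$ induces a well-defined map $\mathbb B/J'\to DL$, then this map is not injective.
\end{theorem}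

Section \ref{sec:model} shows the mechanism behind (b) and (c) in an algebraic model and isolates what is needed to carry it over to spectra. Sections \ref{sec:modules} and \ref{sec:vn} supply the tools, Section \ref{sec:construction} defines $W_C$, and Section \ref{sec:smash} proves (b) and (c). Section \ref{sec:order} proves (a), (d) and (e). Part (f) and Theorems \ref{thm:main} and \ref{thm:joins} are lattice-theoretic consequences, derived in Section \ref{sec:consequences}.

\section{An algebraic model}\label{sec:model}

Let $k$ be a field and $\Lambda=k[t_1,t_2,\dots]/(t_1^2,t_2^2,\dots)$. For $C\subset\mathbb N$ put $t_n^C=t_n$ if $n\in C$ and $t_n^C=1$ otherwise, and let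
\[
M_C=\operatorname{colim}\bigl(\Lambda\xrightarrow{\,t_1^C\,}\Lambda\xrightarrow{\,t_2^C\,}\Lambda\to\cdots\bigr).
\]
These modules are flat, being sequential colimits of free modules, so their tensor products and derived tensor products agree. The module $M_C$ is nonzero: the element $1$ of the first copy of $\Lambda$ maps to the products $t_1^C\cdots t_l^C$, and a product of distinct variables is nonzero in $\Lambda$. Tensor products commute with colimits and $\Lambda\otimes_\Lambda\Lambda=\Lambda$, so
\[
M_C\otimes_\Lambda M_D=\operatorname{colim}\bigl(\Lambda\xrightarrow{\,t_1^Ct_1^D\,}\Lambda\xrightarrow{\,t_2^Ct_2^D\,}\Lambda\to\cdots\bigr).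
\]
For $n\in C\cap D$ the $n$th map is $t_n^2=0$, so the tensor product vanishes when $C\cap D$ is infinite. When $C\cap D=\emptyset$ we have $t_n^Ct_n^D=t_n^{C\cup D}$, and the tensor product is $M_{C\cup D}\neq0$. For $X=M_{\mathrm{even}}\oplus M_{\mathrm{odd}}$ this gives
\[
X\otimes_\Lambda X\cong M_{\mathbb N}\oplus M_{\mathbb N}\neq0,\qquad X\otimes_\Lambda X\otimes_\Lambda X\cong (M_{\mathbb N}\otimes_\Lambda X)^{\oplus2}=0 .
\]
The effect needs infinitely many variables. Over the ring on $t_1,\dots,t_m$ alone, consider a sequence of maps each of which is $1$ or a variable. If infinitely many are variables, the colimit is $0$, because a product of $m+1$ variables vanishes; otherwise the colimit is the ring itself, whose tensor powers are nonzero.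

To imitate this in topology we need a commutative ring spectrum $E$ with many homotopy classes, and we take $E=MU_{(p)}$, whose homotopy ring is polynomial on generators $x_1,x_2,\dots$. Quotients and sequential colimits of $E$-modules can be formed as in algebra, and the smash product $\wedge_E$ over $E$ plays the part of $\otimes_\Lambda$. Two things change.

First, Bousfield classes are multiplied with the smash product over the sphere, not over $E$. For $E$-modules $M,N$ the vanishing of $M\wedge N$ implies that of $M\wedge_EN$ (Lemma \ref{lem:bar}), so nonvanishing can be proved over $E$. The converse fails. For $M=E/x_1$ and $N=x_1^{-1}E$ we have $M\wedge_EN=N/x_1=0$, while $\pi_*(M\wedge N)\otimes\mathbb Q$ is the tensor product of the nonzero vector spaces $\pi_*M\otimes\mathbb Q$ and $\pi_*N\otimes\mathbb Q$. Vanishing must be proved over the sphere. There an element $\tau\in\pi_*E$ acts on $M\wedge N$ in two ways, through the left and through the right factor, and the map that corresponds to $t_n^2$ is the product of the left action and the right action of $\tau$. It is not the square of anything, unless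 the two actions can be compared. The elements $v_n\in\pi_*E$ of Section \ref{sec:vn} are chosen for this purpose: their left and right actions agree modulo $p,v_1,\dots,v_{n-1}$. If these earlier elements act nilpotently, the two actions of $v_n$ differ by a nilpotent operator, and a suitable power $\tau_n$ of $v_n$ can serve as $t_n$.

Second, we realize the analogue of $\Lambda$ only as an $E$-module $Z$, and $Z\wedge_EZ$ is larger than $Z$. What remains of $\Lambda\otimes_\Lambda\Lambda=\Lambda$ is a map $Z\to Z\wedge_EZ$ that is injective in every homology theory. This is why the equality $M_C\otimes_\Lambda M_D=M_{C\cup D}$ becomes the inequality in Theorem \ref{thm:family}(c).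

\section{Modules, quotients and telescopes}\label{sec:modules}

We work in a standard symmetric monoidal category of spectra in which a commutative ring spectrum $A$ has a symmetric monoidal category of modules. All smash products are derived, and an $A$-linear map is a morphism in the homotopy category of $A$-modules. This category is triangulated and has arbitrary wedges; the product $\wedge_A$ has unit $A$, is exact and preserves wedges in each variable; and the $A$-linear maps $\Sigma^dA\to M$ form the group $\pi_dM$. For a spectrum $Y$ and an $A$-module $M$, the spectrum $Y\wedge M$ is an $A$-module, and $Y\wedge(M\wedge_AN)=(Y\wedge M)\wedge_AN$.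

\subsection*{Actions of homotopy classes}
Let $a\in\pi_dA$ with $d$ even. Smashing $a:\Sigma^dA\to A$ with $M$ over $A$ gives an $A$-linear map $a:\Sigma^dM\to M$, the \emph{action} of $a$ on $M$. These actions respect sums and products in $\pi_*A$ and commute with all $A$-linear maps, and on $M\wedge_AN$ the action of $a$ can be computed on either factor. We say that $a$ \emph{acts as $0$} on $M$ if this map is null as an $A$-linear map; then every multiple of $a$ by an element of even degree acts as $0$ on $M$, and $a$ acts as $0$ on $M\wedge_AN$ for every $N$. If $M$ is an $A$-module and $N$ an $A'$-module, then $M\wedge N$ is a module over $A\wedge A'$, the image of $a\in\pi_*A$ in $\pi_*(A\wedge A')$ acts as $a\wedge\mathrm{id}$, and the image of $a'\in\pi_*A'$ acts as $\mathrm{id}\wedge a'$.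

Let $A/a$ be the cofiber of $a:\Sigma^dA\to A$, with canonical map $u:A\to A/a$, and let $M/a=M\wedge_AA/a$, which is the cofiber of the action of $a$ on $M$. If $a$ is injective on $\pi_*M$, the long exact sequence gives $\pi_*(M/a)=\pi_*M/a\,\pi_*M$. In algebra $a$ annihilates the quotient by $a$. For spectra this needs a hypothesis: $2$ does not act as $0$ on the Moore spectrum $S^0/2$, whose $\pi_2$ is $\mathbb Z/4$.

\begin{lemma}\label{lem:quotient}
Suppose that $\pi_*A$ is concentrated in even degrees and that $a\in\pi_dA$ is not a zero divisor. Then $a$ acts as $0$ on $A/a$, hence on $M\wedge_AA/a$ for every $A$-module $M$.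
\end{lemma}

\begin{proof}
Since $u$ is $A$-linear, $a\circ\Sigma^du=u\circ a$, and $u\circ a=0$ as two consecutive maps of a cofiber sequence. The cofiber sequence $\Sigma^dA\to\Sigma^d(A/a)\to\Sigma^{2d+1}A$ then shows that $a:\Sigma^d(A/a)\to A/a$ factors through an $A$-linear map $\Sigma^{2d+1}A\to A/a$, that is, through an element of $\pi_{2d+1}(A/a)$. As $a$ is injective on $\pi_*A$, we have $\pi_*(A/a)=\pi_*A/(a)$, and this vanishes in odd degrees.
\end{proof}

\begin{lemma}\label{lem:split}
If $\rho_0,\dots,\rho_s\in\pi_*A$ have even degrees and act as $0$ on $M$, then the canonical map $M\to M\wedge_AA/\rho_0\wedge_A\cdots\wedge_AA/\rho_s$ is a split monomorphism of $A$-modules.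
\end{lemma}

\begin{proof}
The module $M/\rho_0$ is the cofiber of a null map into $M$, so the identity of $M$ extends over it and $M\to M/\rho_0$ splits. The elements $\rho_1,\dots,\rho_s$ act as $0$ on $M/\rho_0=M\wedge_AA/\rho_0$, since the action can be computed on the factor $M$. Induction on $s$ applies to $M/\rho_0$, and a composite of split monomorphisms is split.
\end{proof}

\begin{lemma}\label{lem:bar}
Let $M,N$ be $A$-modules and $Y$ a spectrum. If $Y\wedge M\wedge N=0$, then $Y\wedge(M\wedge_AN)=0$.
\end{lemma}

\begin{proof}
The derived product $M\wedge_AN$ is the geometric realization of the two-sided bar construction, whose spectrum of $s$-simplices is $M\wedge A^{\wedge s}\wedge N$. Smashing with $Y$ commutes with geometric realization, and each $Y\wedge M\wedge A^{\wedge s}\wedge N\simeq (Y\wedge M\wedge N)\wedge A^{\wedge s}$ is $0$.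
\end{proof}

\subsection*{Telescopes}
The \emph{telescope} $X=\operatorname{tel}X_k$ of a sequence $X_0\to X_1\to\cdots$ of spectra or of $A$-modules is the cofiber of the map $1-\mathrm{shift}$ on $\bigvee_kX_k$. It comes with maps $X_k\to X$ compatible with the maps of the sequence, and these induce $\operatorname{colim}_k\pi_*X_k\cong\pi_*X$. We use three facts.
\begin{enumerate}
\item[(T1)] An exact functor that preserves wedges commutes with telescopes. This applies to $Y\wedge-$ and to $M\wedge_A-$; in particular $\pi_*(Y\wedge X)=\operatorname{colim}_k\pi_*(Y\wedge X_k)$.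
\item[(T2)] Isomorphic sequences have equivalent telescopes, and omitting finitely many initial terms does not change the telescope, since it does not change the colimit of the homotopy groups.
\item[(T3)] If $X=\operatorname{tel}X_k$ and $X'=\operatorname{tel}X'_l$, then $\pi_*(Y\wedge X\wedge X')=\operatorname{colim}_k\pi_*(Y\wedge X_k\wedge X'_k)$, and the same holds for $Y\wedge(X\wedge_AX')$ when the sequences consist of $A$-modules. Indeed, (T1) applied twice gives $\operatorname{colim}_k\operatorname{colim}_l\pi_*(Y\wedge X_k\wedge X'_l)$; this is the colimit of a commuting system of groups indexed by pairs $(k,l)$, in which the diagonal is cofinal.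
\end{enumerate}

\section{The elements $v_n$ and their invariance}\label{sec:vn}

We recall the link between complex cobordism and formal group laws. A \emph{complex orientation} of a homotopy commutative ring spectrum $A$ is a class $x$ in the reduced group $A^2(\mathbb CP^\infty)$ that restricts to the unit of $A$ on $\mathbb CP^1=S^2$. Then $A^*(\mathbb CP^\infty)$ and $A^*(\mathbb CP^\infty\times\mathbb CP^\infty)$ are power series rings over $\pi_*A$ in $x$ and in $x,y$, and the pullback of $x$ along the multiplication of $\mathbb CP^\infty$ is a formal group law $F(x,y)=x+y+\sum_{i,j\ge1}a_{ij}x^iy^j$ with $a_{ij}\in\pi_{2(i+j-1)}A$. A ring map $A\to A'$ carries an orientation to an orientation and $F$ to the formal group law obtained by applying $\pi_*A\to\pi_*A'$ to the coefficients. A second orientation $x'$ of $A$ has the form $x'=\theta(x)=x+\cdots$, and pulling back along the multiplication gives $\theta(F(x,y))=F'(\theta(x),\theta(y))$: two orientations of one ring spectrum have \emph{strictly isomorphic} formal group laws. A \emph{homomorphism} $\varphi:G\to G'$ of formal group laws is a series without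 constant term with $\varphi(G(x,y))=G'(\varphi(x),\varphi(y))$. The series $[k]_G$, defined by $[0]_G=0$ and $[k+1]_G(x)=G([k]_G(x),x)$, are homomorphisms $G\to G$, and $\varphi\circ[k]_G=[k]_{G'}\circ\varphi$.

Let $E=MU_{(p)}$, a commutative ring spectrum with its standard orientation and formal group law $F_E$. By the theorems of Lazard and Quillen, $\pi_*E=\mathbb Z_{(p)}[x_1,x_2,\dots]$ with $|x_j|=2j$, and the coefficients $a_{ij}$ of $F_E$ generate $\pi_*E$ as a $\mathbb Z_{(p)}$-algebra. Define
\[
v_n\in\pi_{2(p^n-1)}E\quad\text{as the coefficient of $x^{p^n}$ in $[p]_{F_E}(x)$},\qquad n\ge0 .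
\]
Thus $v_0=p$. We need two properties: the $v_n$ are independent, so that products of their powers survive in suitable quotients, and they are invariant modulo their predecessors.

\begin{lemma}\label{lem:generators}
The polynomial generators of $\pi_*E$ can be chosen so that $x_{p^n-1}=v_n$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Fix $n\ge1$ and put $m=p^n-1$. Let $Q\cong\mathbb Z_{(p)}$ be the module of indecomposables of $\pi_*E$ in degree $2m$, generated by the image of $x_m$. Make $\mathbb Z_{(p)}\oplus Q$ a ring with $Q^2=0$, and map $\pi_*E$ onto it by killing the decomposable elements and the $x_j$ with $j\neq m$. The image of $F_E$ is $x+y+\Gamma(x,y)$, where $\Gamma$ is homogeneous of degree $m+1=p^n$ with coefficients in $Q$. Commutativity and associativity say that $\Gamma$ is symmetric and satisfies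
\[
\Gamma(x,y)+\Gamma(x+y,z)=\Gamma(y,z)+\Gamma(x,y+z).
\]
Lazard's lemma on symmetric $2$-cocycles states that such a $\Gamma$ of degree $p^n$ equals $\gamma\Delta$ for some $\gamma\in Q$, where
\[
\Delta(x,y)=\tfrac1p\bigl((x+y)^{m+1}-x^{m+1}-y^{m+1}\bigr).
\]
Since the $a_{ij}$ generate $\pi_*E$, the coefficients of $\Gamma$ generate $Q$; they are multiples of $\gamma$, so $\gamma$ generates $Q$.

We claim that $[k](x)=kx+\gamma\,\frac{k^{m+1}-k}{p}\,x^{m+1}$ over $\mathbb Z_{(p)}\oplus Q$. This holds for $k=0$. If it holds for $k$, then $\gamma^2=0$ gives $[k+1](x)=[k](x)+x+\gamma\Delta(kx,x)$, and the coefficient of $\gamma x^{m+1}$ is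
\[
\frac{k^{m+1}-k}{p}+\frac{(k+1)^{m+1}-k^{m+1}-1}{p}=\frac{(k+1)^{m+1}-(k+1)}{p}.
\]
For $k=p$ the image of $v_n$ in $Q$ is $(p^m-1)\gamma$, and $p^m-1$ is a unit of $\mathbb Z_{(p)}$ because $m\ge1$. So $v_n$ is a unit multiple of $x_m$ plus a polynomial in the $x_j$ with $j<m$. The substitution that replaces $x_{p^n-1}$ by $v_n$ for all $n\ge1$ is triangular with units on the diagonal, hence an automorphism of the polynomial ring.
\end{proof}

The invariance statement is due to Landweber.

\begin{lemma}\label{lem:invariance}
Let $f,g:\pi_*E\to R$ be maps of commutative rings such that the formal group laws $f_*F_E$ and $g_*F_E$ are strictly isomorphic. Then for every $n\ge0$ the ideals $(f(v_0),\dots,f(v_{n-1}))$ and $(g(v_0),\dots,g(v_{n-1}))$ of $R$ are equal, and if $I_n$ denotes this ideal, then $f(v_n)\equiv g(v_n)$ modulo $I_n$.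
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ we have $I_0=0$ and $f(p)=g(p)$. Let $n\ge1$. By the statement for $n-1$, the two ideals are $I_{n-1}+(f(v_{n-1}))$ and $I_{n-1}+(g(v_{n-1}))$ with $f(v_{n-1})\equiv g(v_{n-1})$ modulo $I_{n-1}$, so they agree. Since $p\in I_n$, the ring $R/I_n$ is an $\mathbb F_p$-algebra, and we work over it. The point is that the vanishing of the coefficients of $x,x^p,\dots,x^{p^{n-1}}$ in the $p$-series forces the vanishing of all coefficients below $x^{p^n}$.

Let $\varphi:G\to G'$ be a homomorphism over an $\mathbb F_p$-algebra with $\varphi'(0)=0$. Differentiating $\varphi(G(x,y))=G'(\varphi(x),\varphi(y))$ in $y$ at $y=0$ gives $\varphi'(x)G_2(x,0)=G'_2(\varphi(x),0)\varphi'(0)=0$, where the subscript denotes the partial derivative in the second variable. The series $G_2(x,0)=1+\cdots$ is invertible, so $\varphi'=0$, and only exponents divisible by $p$ occur in $\varphi$: $\varphi(x)=\psi(x^p)$. Let $G^{(p)}$ be obtained from $G$ by raising the coefficients to the $p$th power, so that $G(x,y)^p=G^{(p)}(x^p,y^p)$. Then $\psi(G^{(p)}(x^p,y^p))=G'(\psi(x^p),\psi(y^p))$,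 which says that $\psi$ is a homomorphism $G^{(p)}\to G'$.

Start with $\psi_0=[p]_{f_*F_E}$. If $i<n$ and $[p]_{f_*F_E}(x)=\psi_i(x^{p^i})$ with $\psi_i$ a homomorphism, then $\psi_i'(0)=f(v_i)=0$ in $R/I_n$, so $\psi_i(x)=\psi_{i+1}(x^p)$ with $\psi_{i+1}$ a homomorphism. After $n$ steps, $[p]_{f_*F_E}(x)=f(v_n)x^{p^n}+\text{higher terms}$. The argument applies word for word to $g$. Let $\theta(x)=x+\cdots$ be the strict isomorphism. In $\theta([p]_{f_*F_E}(x))=[p]_{g_*F_E}(\theta(x))$ the coefficient of $x^{p^n}$ is $f(v_n)$ on the left and $g(v_n)$ on the right.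
\end{proof}

Let $\eta_L,\eta_R:\pi_*E\to\pi_*(E\wedge E)$ be induced by the inclusions of the left and the right factor, and put
\[
a_n=\eta_L(v_n),\qquad b_n=\eta_R(v_n).
\]
For $E$-modules $M$ and $N$, the element $a_n$ acts on $M\wedge N$ as $v_n\wedge\mathrm{id}$ and $b_n$ acts as $\mathrm{id}\wedge v_n$.

\begin{corollary}\label{cor:units}
\begin{enumerate}
\item[(i)] For every $n\ge0$ there are elements $c_0,\dots,c_{n-1}\in\pi_*(E\wedge E)$ of even degree with $b_n=a_n+\sum_{i<n}c_ia_i$.
\item[(ii)] Every $v_n$, $n\ge0$, maps to $0$ in $\pi_*(H\wedge E)$.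
\end{enumerate}
\end{corollary}

\begin{proof}
(i) The two inclusions give two orientations of $E\wedge E$. Apply Lemma \ref{lem:invariance} to $\eta_L$ and $\eta_R$, with $R$ the even-degree part of $\pi_*(E\wedge E)$.

(ii) The spectrum $H\wedge E$ has an orientation from $E$ and one from $H$. The formal group law $G$ of the latter is $x+y$, because $\pi_*H$ vanishes in positive degrees, and its $p$-series is $px=0$. If $\theta$ is the strict isomorphism from the image $F$ of $F_E$ to $G$, then $\theta([p]_F(x))=[p]_G(\theta(x))=0$, so $[p]_F=0$.
\end{proof}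

\section{The spectra $W_C$}\label{sec:construction}

\subsection*{The exponents}
We want powers $\tau_n=v_n^{q_n}$ and an $E$-module $Z$ on which products of distinct $\tau_n$ are nonzero, while $\tau_n\wedge\tau_n$, the action of $a_n^{q_n}b_n^{q_n}$, is null on $Z\wedge Z$. The first two cases show how to choose $q_n$. Suppose that $p$ and $v_1^2$ act as $0$ on $Z$, so that $a_0=p$ and $a_1^2$ act as $0$ on $Z\wedge Z$.

For $n=1$ we have $b_1=a_1+c_0p$, so $a_1b_1=a_1^2+c_0pa_1$ acts as $0$, and $q_1=1$ will do. For $n=2$ we have $b_2=a_2+\varepsilon$ with $\varepsilon=c_0p+c_1a_1$, and all we know is that $\varepsilon^2=c_0^2p^2+2c_0c_1pa_1+c_1^2a_1^2$ acts as $0$. If we kill $v_2^2$ on $Z$ and try $\tau_2=v_2$, then $a_2b_2=a_2^2+a_2\varepsilon$ acts as $a_2\varepsilon$, and our information does not make this vanish. If we kill only $v_2^3$ and take $\tau_2=v_2^2$, then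
\[
a_2^2b_2^2=a_2^3(a_2+2\varepsilon)+a_2^2\varepsilon^2
\]
acts as $0$. So it suffices to take $q_n$ so large that the $q_n$th power of $b_n-a_n$ acts as $0$, and to kill $v_n^{q_n+1}$. We set
\[
q_0=0,\qquad q_n=2^{n-1}\quad(n\ge1),\qquad\text{so that}\qquad q_n>q_0+q_1+\dots+q_{n-1}\quad(n\ge1).
\]
This inequality and $q_0=0$ are the only properties of the exponents that the proofs use.

\subsection*{The module $Z$}
Choose generators as in Lemma \ref{lem:generators} and define $\rho_j\in\pi_*E$ for $j\ge0$ by
\[
\rho_j=v_n^{\,q_n+1}\ \text{ if }j=p^n-1\text{ with }n\ge0,\qquad \rho_j=x_j\ \text{ otherwise.}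
\]
Thus $\rho_0=p$, and $\rho_j$ is a positive power of $x_j$ for $j\ge1$. Let
\[
Z_s=E/\rho_0\wedge_EE/\rho_1\wedge_E\cdots\wedge_EE/\rho_s,\qquad Z=\operatorname{tel}Z_s,
\]
where $Z_s\to Z_{s+1}=Z_s/\rho_{s+1}$ is the canonical map. The canonical maps $E\to Z_s$ are compatible and define an $E$-linear map $\iota:E\to Z$.

\begin{lemma}\label{lem:Z}
\begin{enumerate}
\item[(i)] As a $\pi_*E$-module, $\pi_*Z=\mathbb F_p[v_1,v_2,\dots]/(v_1^{q_1+1},v_2^{q_2+1},\dots)$.
\item[(ii)] Every $\rho_j$ acts as $0$ on $Z$. In particular $v_n^{q_n+1}$ acts as $0$ for all $n\ge0$.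
\item[(iii)] For every spectrum $Y$, the $E$-linear map $\mathrm{id}\wedge\iota:Z=Z\wedge_EE\to Z\wedge_EZ$ induces an injection $\pi_*(Y\wedge Z)\to\pi_*(Y\wedge(Z\wedge_EZ))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\pi_*Z_0=\mathbb F_p[x_1,x_2,\dots]$. If $\pi_*Z_s=\pi_*E/(\rho_0,\dots,\rho_s)$, then this ring is polynomial in $x_{s+1}$ over a subring, so $\rho_{s+1}$ acts injectively and $\pi_*Z_{s+1}=\pi_*E/(\rho_0,\dots,\rho_{s+1})$. The colimit over $s$ is $\pi_*E/(\rho_0,\rho_1,\dots)$, which is the stated ring.

(ii) A map out of a telescope that is null on each term need not be null, so we exhibit $E/\rho_j$ as a smash factor of $Z$ itself. For $s\ge j$ let $Z'_s$ be obtained from $Z_s$ by omitting the factor $E/\rho_j$, and let $Z'=\operatorname{tel}Z'_s$. Then $Z_s\cong E/\rho_j\wedge_EZ'_s$ compatibly with the canonical maps, so $Z\simeq E/\rho_j\wedge_EZ'$ by (T1) and (T2). The ring $\pi_*E$ is an even-degree integral domain, so Lemma \ref{lem:quotient} applies.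

(iii) By (T1), $\pi_*(Y\wedge(Z\wedge_EZ))=\operatorname{colim}_s\pi_*(Y\wedge(Z\wedge_EZ_s))$, and $\mathrm{id}\wedge\iota$ factors through the canonical maps $Z\to Z\wedge_EZ_s$ compatibly in $s$. Each of these is a split monomorphism by (ii) and Lemma \ref{lem:split}, hence injective on $\pi_*(Y\wedge-)$. An element that vanishes in a sequential colimit vanishes at some stage, so the map to the colimit is injective.
\end{proof}

\subsection*{The telescopes $W_C$}
For $C\subset\mathbb N$ and $n\ge1$ put $\tau_n^C=v_n^{q_n}$ if $n\in C$ and $\tau_n^C=1$ otherwise. Define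
\[
W_C=\operatorname{tel}\bigl(Z\xrightarrow{\,\tau_1^C\,}\Sigma^{-d_1(C)}Z\xrightarrow{\,\tau_2^C\,}\Sigma^{-d_2(C)}Z\to\cdots\bigr),\qquad d_k(C)=\sum_{n\le k,\ n\in C}q_n|v_n| .
\]
The term $\Sigma^{-d_k(C)}Z$ is \emph{stage $k$}, with $d_0(C)=0$; we suppress the suspensions when degrees do not matter. The composite map from stage $k$ to stage $l\ge k$ is the action of
\[
\tau^C_{k,l}=\prod_{k<n\le l}\tau_n^C\in\pi_*E .
\]
For a spectrum $Y$ the groups $\pi_*(Y\wedge Z)$ form a $\pi_*E$-module, and (T1) gives the criterion
\begin{equation}\label{eq:criterion}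
Y\wedge W_C=0\iff\text{for all $k\ge0$ and $z\in\pi_*(Y\wedge Z)$ there is $l\ge k$ with $\tau^C_{k,l}z=0$.}
\end{equation}

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(i)] $W_C\neq0$ for every $C$.
\item[(ii)] If $C$ and $D$ differ by a finite set, then $W_C\simeq\Sigma^eW_D$ for some integer $e$. In particular $w_C=w_D$.
\item[(iii)] The groups $\pi_iW_{\mathbb N}$ are $\mathbb F_p$-vector spaces, and they vanish for $i>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma \ref{lem:Z}(i), $\pi_*Z$ has an $\mathbb F_p$-basis of monomials $\prod_nv_n^{\alpha_n}$ with $0\le\alpha_n\le q_n$ and almost all $\alpha_n=0$.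

(i) Each $\tau^C_{0,l}\cdot1$ is one of these monomials, so \eqref{eq:criterion} fails for $Y=S^0$, $k=0$, $z=1$.

(ii) From some stage on, the two sequences agree up to a fixed suspension; apply (T2).

(iii) The groups are colimits of $\mathbb F_p$-vector spaces. Consider a basis monomial at stage $k$. If $\alpha_n>0$ for some $n>k$, then its image at stage $n$ is divisible by $v_n^{q_n+1}$ and so is $0$. Otherwise it involves only $v_1,\dots,v_k$ and has degree at most $\sum_{n\le k}q_n|v_n|=d_k(\mathbb N)$ in $\pi_*Z$, hence degree at most $0$ in $\pi_*\Sigma^{-d_k(\mathbb N)}Z$. So every element of positive degree at stage $k$ dies at a later stage.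
\end{proof}

\section{Smash products of the spectra $W_C$}\label{sec:smash}

\begin{lemma}\label{lem:null}
For every $n\ge1$ the element $a_n^{q_n}b_n^{q_n}\in\pi_*(E\wedge E)$ acts as $0$ on $Z\wedge Z$.
\end{lemma}

\begin{proof}
Write $q=q_n$, $a=a_n$ and $b_n=a+\varepsilon$ with $\varepsilon=\sum_{i<n}c_ia_i$ as in Corollary \ref{cor:units}(i). For every $i\ge0$ the element $a_i^{q_i+1}$ acts on $Z\wedge Z$ as $v_i^{q_i+1}\wedge\mathrm{id}$, which is $0$ by Lemma \ref{lem:Z}(ii). The power $\varepsilon^q$ is a sum of multiples of monomials $a_0^{\beta_0}\cdots a_{n-1}^{\beta_{n-1}}$ with $\beta_0+\dots+\beta_{n-1}=q$. Since $q>q_0+\dots+q_{n-1}$, each such monomial has $\beta_i\ge q_i+1$ for some $i$. Hence $\varepsilon^q$ acts as $0$. In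
\[
a^qb_n^q=a^q(a+\varepsilon)^q=a^{q+1}\sum_{j=0}^{q-1}\binom qj a^{q-1-j}\varepsilon^j\;+\;a^q\varepsilon^q
\]
the first term is a multiple of $a_n^{q_n+1}$ and the second is a multiple of $\varepsilon^q$.
\end{proof}

\begin{proposition}\label{prop:vanishing}
If $C\cap D$ is infinite, then $W_C\wedge W_D=0$.
\end{proposition}

\begin{proof}
By (T3), $\pi_*(W_C\wedge W_D)$ is the colimit of copies of $\pi_*(Z\wedge Z)$ along the maps $\tau_n^C\wedge\tau_n^D$. For $n\in C\cap D$ this map is $v_n^{q_n}\wedge v_n^{q_n}$, the action of $a_n^{q_n}b_n^{q_n}$, which is null by Lemma \ref{lem:null}. A sequential colimit in which infinitely many maps are zero is zero.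
\end{proof}

\begin{proposition}\label{prop:nonvanishing}
If $C\cap D$ is finite, then $w_{C\cup D}\le w_Cw_D$. In particular $W_C\wedge W_D\neq0$.
\end{proposition}

\begin{proof}
Replacing $D$ by $D\setminus C$ changes neither $w_D$, by Lemma \ref{lem:W}(ii), nor $C\cup D$, so we assume $C\cap D=\emptyset$. Let $Y\wedge W_C\wedge W_D=0$; we must show $Y\wedge W_{C\cup D}=0$. We pass to the smash product over $E$, where the left and right actions coincide: $Y\wedge(W_C\wedge_EW_D)=0$ by Lemma \ref{lem:bar}. By (T3), the homotopy of this spectrum is the colimit of copies of $\pi_*(Y\wedge(Z\wedge_EZ))$ along the maps $\tau_n^C\wedge_E\tau_n^D$. Such a map is the action on $Z\wedge_EZ$ of the product $\tau_n^C\tau_n^D$, which equals $\tau_n^{C\cup D}$ because $C$ and $D$ are disjoint.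

Let $k\ge0$ and $z\in\pi_*(Y\wedge Z)$, and let $\lambda:\pi_*(Y\wedge Z)\to\pi_*(Y\wedge(Z\wedge_EZ))$ be the injection of Lemma \ref{lem:Z}(iii), which is $\pi_*E$-linear. Place $\lambda(z)$ at stage $k$ of the vanishing colimit. There is $l\ge k$ with $0=\tau^{C\cup D}_{k,l}\lambda(z)=\lambda(\tau^{C\cup D}_{k,l}z)$, so $\tau^{C\cup D}_{k,l}z=0$. By \eqref{eq:criterion}, $Y\wedge W_{C\cup D}=0$. The last assertion holds because $w_{C\cup D}\neq0$ by Lemma \ref{lem:W}(i).
\end{proof}

Propositions \ref{prop:vanishing} and \ref{prop:nonvanishing} prove parts (b) and (c) of Theorem \ref{thm:family}.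

\section{The order of the classes $w_C$ and their relation to $h$}\label{sec:order}

To show $\langle X\rangle\not\le\langle X'\rangle$ one needs a test spectrum $Y$ with $X'\wedge Y=0$ and $X\wedge Y\neq0$. By (b), the family supplies its own test spectra.

\begin{proof}[Proof of Theorem \ref{thm:family}(a)]
Let $D\subset^*C$. By Lemma \ref{lem:W}(ii) we may replace $D$ by $D\cap C$ and assume $D\subset C$. Then $\tau^C_{k,l}=\tau^{C\setminus D}_{k,l}\tau^D_{k,l}$ is a multiple of $\tau^D_{k,l}$, so by \eqref{eq:criterion} $Y\wedge W_D=0$ implies $Y\wedge W_C=0$. Thus $w_C\le w_D$.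

Conversely, suppose that $T=D\setminus C$ is infinite. Then $T\cap D=T$ is infinite and $T\cap C=\emptyset$, so (b) gives $W_T\wedge W_D=0$ and $W_T\wedge W_C\neq0$. Thus $w_C\not\le w_D$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:family}(d)]
Let $C$ be infinite. Then $W_C\wedge W_C=0$ by (b), and $r(w_C)=0$ by Lemma \ref{lem:nil}. The spectrum $H\wedge Z$ is a module over $H\wedge E$, and $v_n$ acts on it through its image in $\pi_*(H\wedge E)$, which is $0$ by Corollary \ref{cor:units}(ii). For $k\ge0$ choose $n\in C$ with $n>k$; then $\tau^C_{k,n}$ is a multiple of $v_n$, since $q_n\ge1$, and annihilates $\pi_*(H\wedge Z)$. So $H\wedge W_C=0$ by \eqref{eq:criterion}.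

Suppose that $D=\mathbb N\setminus C$ is infinite. Then $H\wedge W_D=0$ by what we have just shown, while $W_C\wedge W_D\neq0$ by (b). So $w_C\not\le h$, and $w_C\notin J$.

Suppose that $\mathbb N\setminus C$ is finite. By Lemma \ref{lem:W}(ii) we may take $C=\mathbb N$; write $W=W_{\mathbb N}$. We show that $W$ is built from copies of $H$. Let $W_{\ge i}\to W$ be the connective cover that is an isomorphism on $\pi_j$ for $j\ge i$ and has $\pi_jW_{\ge i}=0$ for $j<i$. There are cofiber sequences $W_{\ge i+1}\to W_{\ge i}\to\Sigma^iH(\pi_iW)$, and $W$ is the telescope of $W_{\ge0}\to W_{\ge-1}\to\cdots$, as one sees on homotopy groups. By Lemma \ref{lem:W}(iii), $W_{\ge1}=0$, and each $H(\pi_iW)$ is a wedge of copies of $H$. Let $H\wedge Y=0$. Then $H(\pi_iW)\wedge Y=0$ for all $i$, so $W_{\ge i}\wedge Y=0$ for all $i\le1$ by descending induction starting from $i=1$, and $W\wedge Y=0$ by (T1). Hence $w_{\mathbb N}\le h$. The inequality is strict because $H\wedge W=0$ and $H\wedge H\neq0$. So $w_{\mathbb N}\in J$.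
\end{proof}

\begin{remark}
The bound in Lemma \ref{lem:W}(iii) is what allows the induction on covers to start. It is the only place where we use that the generators $x_j$ other than the $v_n$ have been killed in $Z$; Lemma \ref{lem:W}(i) and the proofs of Section \ref{sec:smash} do not depend on this.
\end{remark}

In $\mathbb B/J$ two classes may be identified by strange error terms. The test spectra $W_T$ with $T$ infinite annihilate $H$, hence every strange class, so they are blind to these terms and the argument for (a) survives.

\begin{proof}[Proof of Theorem \ref{thm:family}(e)]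
If $D\subset^*C$, then $w_C\vee w_D=w_D$ by (a), so $[w_C]\le[w_D]$. Conversely, suppose that $T=D\setminus C$ is infinite and that $[w_C]\le[w_D]$. Then $w_C\vee w_D\vee i=w_D\vee i'$ for some $i,i'\in J$, so $w_C\le w_D\vee i'$. Multiply by $w_T$. We have $w_Tw_D=0$ by (b) and $w_Ti'\le w_Th=0$ by (d), so $w_Tw_C\le w_Tw_D\vee w_Ti'=0$. This contradicts (b), since $T\cap C=\emptyset$.

Thus $C\mapsto[w_C]$ induces an order-reversing embedding of $P(\mathbb N)/\mathrm{fin}$ into $\mathbb B/J$, and by (d) it maps the classes of infinite sets into $r_*^{-1}(0)$. There are $2^{\aleph_0}$ infinite subsets of $\mathbb N$, and only countably many sets differ from a given one by a finite set, so there are $2^{\aleph_0}$ such classes.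
\end{proof}

\section{Nilpotent classes and countable joins}\label{sec:consequences}

\begin{proof}[Proof of Theorem \ref{thm:family}(f)]
Let $C_1,\dots,C_k$ be pairwise disjoint infinite subsets of $\mathbb N$ and $x=w_{C_1}\vee\dots\vee w_{C_k}$. By distributivity $x^{k+1}$ is the join of all products of $k+1$ factors taken from $w_{C_1},\dots,w_{C_k}$. In each product some factor is repeated, and $w_{C_i}^2=0$ by (b). So $x^{k+1}=0$, and $r(x)=0$ by Lemma \ref{lem:nil}. On the other hand, (c) gives $w_{C_1\cup\dots\cup C_j}\le w_{C_1\cup\dots\cup C_{j-1}}w_{C_j}$ for $2\le j\le k$, so by induction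
\[
x^k\ge w_{C_1}\cdots w_{C_k}\ge w_{C_1\cup\dots\cup C_k}\neq0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The map $r_*$ is surjective since $r_*([y])=y$ for $y\in DL$. Let $x=w_C\vee w_D$ with $C$ the even and $D$ the odd numbers. This is the case $k=2$ of the preceding proof, so $x^2\neq0$, $x^3=0$ and $r(x)=0$. Since $x^2\neq0$, Lemma \ref{lem:strange} gives $x\notin J$, and then $[x]\neq[0]$ by \eqref{eq:zeroclass}. But $r_*([x])=0=r_*([0])$.
\end{proof}

A finite join of nilpotent classes is nilpotent, since $x^k=y^l=0$ implies $(x\vee y)^{k+l}=0$. For infinite joins, part (c) points in the opposite direction: an infinite set splits into two infinite sets, so each nilpotent class $w_C$ lies below a product of two others of the same kind. A family closed under such splitting has a join that lies below its own square.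

\begin{proof}[Proof of Theorem \ref{thm:joins}]
For a finite binary word $s=s_1\cdots s_m$ let $C_s$ be the set of $n\in\mathbb N$ with $n\equiv\sum_{i=1}^ms_i2^{i-1}$ modulo $2^m$; the empty word gives $\mathbb N$. Each $C_s$ is infinite, and $C_s$ is the disjoint union of $C_{s0}$ and $C_{s1}$. Let $y=\bigvee_sw_{C_s}$, a countable join. By Theorem \ref{thm:family}(c),
\[
w_{C_s}\le w_{C_{s0}}w_{C_{s1}}\le y^2\qquad\text{for every }s,
\]
so $y\le y^2\le y$ and $y\in DL$. Also $y\neq0$, so $r(y)=y\neq0$, whereas $r(w_{C_s})=0$ for every $s$ by Theorem \ref{thm:family}(d). Hence $r$ does not preserve this join.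

Let $J'$ be as in the statement and suppose that the induced map $\mathbb B/J'\to DL$ is injective. From $r(w_{C_s})=0=r(0)$ we get $[w_{C_s}]=[0]$ in $\mathbb B/J'$, so $w_{C_s}\in J'$ by \eqref{eq:zeroclass}. Since $J'$ is closed under joins, $y\in J'$, and $[y]=[0]$ by \eqref{eq:zeroclass} again. As $r$ is well defined on $\mathbb B/J'$, this gives $y=r(y)=r(0)=0$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{retract}
\emph{Retract problem and a subset admitting complete Boolean algebra structure of monoidally distributive posets},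
\texttt{https://www.math.okayama-u.ac.jp/mjou/mjou68/\_05\_Kato.pdf}

\end{thebibliography}
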